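# Set agreement from adaptive renaming: what $k$ crashes can block

## The bound on what renaming objects can do

Throughout, $n$ asynchronous processes communicate through atomic registers. They may also use objects that hand out small distinct names. For $1\le k\le n-1$ put
$$g_k(p)=\min(2p-1,\;p+k-1).$$
An $(n,g_k)$-AR object gives distinct names in $[1..g_k(p)]$ to its participants, where $p$ is the number of processes that participate. The task $(n,k)$-SA is $k$-set agreement: every process proposes a value, and at most $k$ of the proposed values get decided. The exact definitions are in the next section.

**Theorem 1.** Let $1\le k<t\le n-1$. No $t$-resilient algorithm solves $(n,k)$-SA from registers and $(n,g_k)$-AR objects. In particular (take $t=n-1$), for every $n$ and every $k$ with $1\le k<n-1$ there is no wait-free algorithm that solves $(n,k)$-SA from registers and $(n,g_k)$-AR objects.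

**Theorem 2.** Let $1\le k,t\le n-1$ and
$$T=\min\left(t,\left\lfloor\tfrac{t+k-1}{2}\right\rfloor\right).$$
If $(n,j)$-SA is solvable $t$-resiliently from registers and $(n,g_k)$-AR objects, then $j\ge T+1$. In the wait-free case $t=n-1$ this says $j\ge\lfloor (n+k)/2\rfloor$.

Both statements also hold for algorithms that use any solution to adaptive $(p+k-1)$-renaming in place of $(n,g_k)$-AR objects. The reason will be visible once we have the construction.

In plain words: we have a device that hands $p$ participants distinct names not exceeding $p+k-1$. The number $k$ measures how far the names are from being tight. Does this device let us agree on at most $k$ values, whatever crashes occur? Theorem 1 says no as soon as the number $t$ of crashes to be survived exceeds $k$. We will also see that for $t\le k$ the answer is yes.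

Theorem 2 implies Theorem 1. If $t\ge k+1$, then $\lfloor (t+k-1)/2\rfloor\ge\lfloor 2k/2\rfloor=k$ and $t\ge k$, so $T\ge k$. Theorem 2 then forces $j\ge k+1$, and $j=k$ is impossible. For the wait-free formula, put $t=n-1$. Since $k\le n-1$ we have $(n+k-2)/2<n-1$, so $T=\lfloor (n+k-2)/2\rfloor$ and $T+1=\lfloor (n+k)/2\rfloor$.

The paper "From Adaptive Renaming To Set Agreement" (https://pageperso.lis-lab.fr/corentin.travers/pages/PAPER/tcs410.pdf) is the source of the question. Among the results listed as known with it: wait-free $(n,k)$-SA from registers and $(n,g_k)$-AR objects is impossible when $n\ge 2k+1$. The case that this leaves is $n\le 2k\le 2n-4$, and its smallest instance is $n=4$, $k=2$. We will prove all cases uniformly.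

## Processes, names, and decided values

**Runs and resilience.** A process has at most one operation pending at a time. Any process may crash, and never starting counts as crashing. A process that does not crash in a run is *correct* in it. A run is *$t$-admissible* if at most $t$ processes crash. A run is *fair* if every correct process keeps taking steps, unless its program has halted after a decision. A *$t$-resilient* algorithm must meet its specification in all $t$-admissible runs; *wait-free* means $t=n-1$. Each process $i$ has an original identity $\mathrm{id}_i$. Identities are distinct and come from a totally ordered space much larger than $n$.

**Adaptive renaming.** An $(n,g_k)$-AR object is one-shot: a process invokes it at most once. (If repeated calls are wanted, the process caches its name.) A process *participates* when it invokes. Three things are guaranteed: returned names are distinct; each is at most $g_k(p)$, where $p$ is the number of participants; every participant that does not crash gets a name. An algorithm that uses such objects may rely on nothing else about them.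

The object cannot foresee later arrivals. When a name is returned, it may be that nobody else ever invokes the object, so the bound must already hold with $p$ counting the invocations made so far.

*Example.* A process that invokes alone must get the name $1$, since $g_k(1)=1$. For $k=1$ we have $g_1(p)=p$, so two participants share the names $1,2$. For $k=2$:

| $p$ | 1 | 2 | 3 | 4 |
|---|---|---|---|---|
| $g_2(p)$ | 1 | 3 | 4 | 5 |
| $2p-1$ | 1 | 3 | 5 | 7 |

It is a known result that registers alone solve adaptive renaming wait-free with $M=2p-1$. Since $2p-1\le p+k-1$ exactly when $p\le k$, the object offers a bound smaller than $2p-1$ only when at least $k+1$ processes participate.

**Set agreement.** In $(n,k)$-SA, each process proposes a value from a domain with more than $k$ values. Every correct process decides; every decided value is a proposed one; at most $k$ different values are decided, counting also the decisions of processes that crash later. For example, in $(3,2)$-SA with proposals $a,b,c$ the decisions $a,c,c$ are allowed and $a,b,c$ are not.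

**Snapshots.** A snapshot array $R[1..n]$ has the operations update (process $i$ writes $R[i]$) and scan (read the whole array at once). It has a wait-free linearizable implementation from registers (Afek, Attiya, Dolev, Gafni, Merritt, Shavit, *J. ACM* 40(4), 1993). So we may treat every completed update and scan as happening at a single instant between its call and its response. An update pending at a crash takes effect at one instant or never.

**The register-only impossibility.** We use one deep fact as a black box (Borowsky–Gafni, Herlihy–Shavit, Saks–Zaharoglou, 1993).

**(KR)** With registers only, $(n,j)$-SA is not solvable $T$-resiliently when $1\le j\le T\le n-1$.

## Groups of $k+1$ processes, and the trouble with one more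

Before proving that renaming is too weak, let us see what it can do. Take $k=1$ and two processes. The object gives out the name $1$ to one of them; that process decides its own value. A process with name $2$ knows that the other one participated. If proposals are written before invoking, it can read the other's proposal and decide that. So two processes reach consensus. The general version is this.

**Lemma 3.** A group of $k+1$ processes can solve $k$-set agreement among themselves wait-free, using one adaptive $(p+k-1)$-renaming object and a snapshot array.

*The protocol.* Each process writes its proposal in its array entry and then invokes the object. If its name is at most $k$, it decides its own proposal. Otherwise it adds a flag "lost" to its entry and scans. Let $P$ be the set of processes whose proposals it sees, and $L\subseteq P$ the set it sees flagged. It decides the proposal of some process in $P\setminus L$.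

**Step 1: the protocol is well defined, that is, $P\ne L$.** Suppose $P=L$ in some scan. Proposals are written before invoking, so every process that has invoked the object by the time of the scan is in $P$. Conversely every process in $L=P$ has already obtained a name, and that name exceeds $k$. If no other process ever takes a step, there are exactly $|P|$ participants. Their $|P|$ distinct names then lie in $\{k+1,\dots,|P|+k-1\}$, a set of size $|P|-1$. This is impossible.

**Step 2: at most $k$ values.** If nobody is ever flagged, only processes with names in $\{1,\dots,k\}$ decide, so at most $k$ processes decide. Otherwise let $\ell$ be the process whose flag is written first. Every flagged process scans after writing its own flag, so every such scan has $\ell\in L$. Hence nobody takes a value from the entry of $\ell$. The process $\ell$ itself takes a value from an entry in $P\setminus L$, which is not its own. An unflagged process that decides does so from its own entry, which is not that of $\ell$. So all decided values come from the entries of the other $k$ processes.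

Termination and validity are immediate: the object returns a name to each correct participant, there are no loops, and only proposals are decided. $\square$

Now try one more process. Take $k=1$ and three processes $a,b,c$ running the same protocol. All write their proposals, then $a$ gets name $1$ and decides $v_a$. Process $b$ gets name $2$, flags itself and scans. It sees $P=\{a,b,c\}$ and $L=\{b\}$, so $P\setminus L=\{a,c\}$. It may choose $v_c$, and two values are decided. The loser knows that it lost, but not to whom. This shows only that one protocol fails. Theorem 1 with $n=3$, $k=1$, $t=2$ says that no other wait-free protocol does better.

## Replacing the objects by registers, and why full $k$-resilience is too much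

How could one prove impossibility? We have (KR), which concerns registers only. So suppose $A$ solves $(n,k)$-SA wait-free with AR objects, replace each object by a register implementation that tolerates $k$ crashes, and obtain a $k$-resilient register-only algorithm for $(n,k)$-SA. This would contradict (KR) with $j=T=k$.

The plan stops at once, because the needed implementation does not exist. Suppose registers alone gave an implementation whose names are distinct and bounded by $g_k(p)$ in every run (with $p$ counting the invocations so far), and which returns a name to every correct participant in every run with at most $k$ crashes. Let processes $1,\dots,k+1$ run the protocol of Lemma 3 with this implementation and write their decisions to shared registers, while the other processes poll these registers and adopt any value found. With at most $k$ crashes, some process of the group is correct and decides, so every correct process decides, and at most $k$ values are decided. That is $(n,k)$-SA, $k$-resiliently, from registers, which contradicts (KR).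

So with $k$ crashes, some correct process must be allowed to get stuck inside the object. But look at what $A$ tolerates: it is wait-free, so it survives $n-1$ crashes, while we only plan for $k<n-1$. The slack can be spent on stuck processes. A process stuck forever inside an object is, for everyone else, the same as a crashed one. If $k$ real crashes can block **at most one** correct process, over all objects together, then $A$ sees at most $k+1\le n-1$ crashes, and somebody still decides. That process can publish its decision and rescue the stuck ones.

If $k=n-1$ the count is $k+1=n$, nobody need be left, and the argument says nothing. That is as it should be, by Lemma 3.

What remains is to build an implementation that blocks so rarely.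

## A renaming algorithm that prefers to wait

Each object $O$ has a snapshot array $R[1..n]$, initially all $\bot$. A non-$\bot$ entry is a triple $(\mathrm{id}_i,s_i,\mathrm{done}_i)$, where $s_i$ is a positive integer or $\bot$, called the *suggestion* of $i$, and $\mathrm{done}_i\in\{0,1\}$. Process $i$ holds a local $s$, initially $\bot$, and repeats the following round.

1. Update $R[i]:=(\mathrm{id}_i,s,0)$.
2. Scan, obtaining a view $V$. Let $P=\{j: V[j]\ne\bot\}$, and let $X$ be the set of suggestions $s_j\ne\bot$ of processes $j\in P\setminus\{i\}$ in $V$.
3. *Return test.* If $s\ne\bot$ and $s\notin X$, update $R[i]:=(\mathrm{id}_i,s,1)$ and return $s$.
4. Otherwise let $U=\{j\in P:\mathrm{done}_j=0\}$ in $V$, let $r$ be the rank of $\mathrm{id}_i$ in $\{\mathrm{id}_j:j\in U\}$ (the smallest has rank $1$), and let $x$ be the $r$-th smallest positive integer not in $X$.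
5. If $x\le |P|+k-1$, set $s:=x$; otherwise set $s:=\bot$. Start the next round.

Line 5 is the point: a process that would have to suggest too large a name suggests nothing and waits.

*By hand, $k=1$, two processes with $\mathrm{id}_1<\mathrm{id}_2$.* Suppose process $1$ runs alone first. It writes $\bot$ and scans $P=\{1\}$, $X=\emptyset$, $r=1$, so $x=1\le 1$. It then writes suggestion $1$. Now process $2$ enters and scans: $P=\{1,2\}$, $X=\{1\}$, rank $r=2$. The second smallest integer not in $\{1\}$ is $3$, and $3>|P|+k-1=2$, so process $2$ suggests $\bot$. There are two continuations.

- Process $1$ is alive. Its next scan has $X=\emptyset$, so it returns $1$ with $\mathrm{done}=1$. Now process $2$ sees $U=\{2\}$, has rank $1$, gets $x=2\le2$, suggests $2$ and returns $2$.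
- Process $1$ has crashed just after writing suggestion $1$. Then process $2$ computes $x=3$ forever and is blocked. One crash, one blocked process.

With $k=2$ the second continuation is harmless: $3\le|P|+k-1=3$, so process $2$ suggests $3$ and returns $3=g_2(2)$.

*Why ranks are taken among unfinished processes.* If ranks were taken in all of $P$, then in the first continuation process $2$ would keep rank $2$ after process $1$ finished, would compute $x=3$ forever, and would be blocked with no crash at all. The done bits ensure that a finished process costs one name and no rank. A process that crashes midway may cost both. The blocking lemma below is exactly this accounting.

**Lemma 4 (safety, in every run).** Returned names are distinct. Each returned name is at most $g_k(p)$, where $p$ is the number of processes that have invoked $O$ by the time of the return.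

*Proof.*

**Step 1: the size of a name.** A returned name was chosen in line 5 of some round as an $x\le|P|+k-1$. Among the integers $1,\dots,|X|+r$ at most $|X|$ lie in $X$, so at least $r$ do not. Therefore
$$x\le |X|+r\le(|P|-1)+|P|=2|P|-1.$$
So $x\le g_k(|P|)$. Every process in $P$ has invoked $O$, so $|P|\le p$. Both $2p-1$ and $p+k-1$ increase with $p$, so $g_k$ is nondecreasing, and $x\le g_k(p)$.

**Step 2: distinctness.** Suppose $i\ne j$ both return $s$. Let $w_i,w_j$ be their last updates with $\mathrm{done}=0$. Each wrote the suggestion $s$. Let $w_i$ be linearized first, without loss of generality. From $w_i$ on, $R[i]$ always contains the suggestion $s$, since the only possible later update by $i$ changes just the done bit. The scan of $j$ that follows $w_j$ therefore sees $s_i=s$, so $s\in X$ and the return test of $j$ fails. This contradicts the return of $j$ in that round. $\square$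

## How many crashes it takes to block a process

**Lemma 5 (blocking).** Consider an infinite fair run of an algorithm that uses $O$. Let $W$ be the set of correct processes that invoke $O$ and never return from it. Let $C$ be the set of processes that crash while executing $O$, whose first update on $O$ takes effect, and whose update with $\mathrm{done}=1$ never takes effect. Put $c=|C|$. Then
$$|W|\le\max(0,\;c+1-k).$$
In particular, $W\ne\emptyset$ implies $c\ge k$.

*Proof.* Suppose, for contradiction, that $W\ne\emptyset$ and $|W|\ge c+2-k$. We show that the process of $W$ with the smallest identity returns after all.

**Step 1: wait until everything outside $W$ has frozen.** Every process outside $W$ performs only finitely many updates on $O$: it crashes, or it returns, or it never invokes. There are finitely many crashes, at most $n$ first updates, and at most $n$ updates with $\mathrm{done}=1$. So there is a time $\tau_0$ after which no process crashes, and no first update on $O$, no $\mathrm{done}=1$ update, and no update by a process outside $W$ takes effect. From then on the set $P$ of processes with non-$\bot$ entries is constant, and it contains $W$.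

Which entries have $\mathrm{done}=0$? A correct process that invokes either returns, having written $\mathrm{done}=1$, or is in $W$, and a process in $W$ never writes $\mathrm{done}=1$. A process of $P$ that crashes either has its $\mathrm{done}=1$ update take effect, or is in $C$. So the set of processes with $\mathrm{done}=0$ is exactly $U=W\cup C$, also constant. Put $d=|P\setminus U|$. Then
$$|P|=d+c+|W|.$$

**Step 2: list the names that are free for good.** After $\tau_0$ the entries of processes in $P\setminus W$ are fixed. Let $N$ be the set of their suggestions other than $\bot$. There are $d+c$ such processes, so $|N|\le d+c$. Let $z_1<z_2<\cdots$ be the positive integers not in $N$.

**Step 3: the smallest waiting process can afford its name.** Let $i$ be the process of $W$ with the smallest identity, and let $\rho$ be its rank in $U$. All processes of $U$ with smaller rank are in $C$, so $\rho\le c+1$. Hence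
$$z_\rho\le|N|+\rho\le d+2c+1\le d+c+|W|+k-1=|P|+k-1.\tag{1}$$
The middle inequality is where the assumption enters: $c+1\le|W|+k-1$ is the same as $|W|\ge c+2-k$.

**Step 4: the other waiting processes leave $z_1,\dots,z_\rho$ alone.** Let $j\in W\setminus\{i\}$, with rank $r_j>\rho$ in $U$. After each scan it makes after $\tau_0$, its return test fails, because $j$ is correct and never returns. It then computes the $r_j$-th smallest integer outside a set $X$. Since $j\in W$, all of $P\setminus W$ lies in $P\setminus\{j\}$, so $X\supseteq N$. Taking away more integers can only push the $r_j$-th remaining one up, so the computed integer is at least $z_{r_j}>z_\rho$. The new suggestion of $j$ is thus either greater than $z_\rho$ or $\bot$. Snapshot operations are wait-free, so $j$ goes through infinitely many rounds. Hence there is a time $\tau_1\ge\tau_0$ after which no process of $W\setminus\{i\}$ has a suggestion in $\{z_1,\dots,z_\rho\}$ in its entry.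

**Step 5: process $i$ returns.** Consider a scan by $i$ after $\tau_1$. Its return test fails, since $i\in W$. In its view the rank of $i$ is $\rho$. The set $X$ consists of $N$ and of suggestions of $W\setminus\{i\}$, so $N\subseteq X$, and no $z_1,\dots,z_\rho$ is in $X$. The integers up to $z_\rho$ that are not in $X$ are therefore exactly $z_1,\dots,z_\rho$, and the $\rho$-th smallest integer outside $X$ is $z_\rho$. By (1), line 5 sets $s:=z_\rho$. Process $i$ then writes $z_\rho$ and scans. No other entry contains $z_\rho$: not those of $P\setminus W$, because $z_\rho\notin N$, and not those of $W\setminus\{i\}$, by Step 4. So the return test succeeds and $i$ returns, contradicting $i\in W$.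

Hence if $W\ne\emptyset$ then $|W|\le c+1-k$. As $|W|\ge1$, this also gives $c\ge k$. $\square$

In (1), each finished process costs one name. A crashed one costs at most two: its suggestion, and a place in the ranking. The allowance $|P|+k-1$ pays one name for every member of $P$ and $k-1$ extra. Getting blocked requires the crashed processes to overspend.

## Counting blocked processes over all objects

Now fix $t$, $k$, $T$ as in Theorem 2. Suppose, for contradiction, that $A$ solves $(n,j)$-SA $t$-resiliently from registers and $(n,g_k)$-AR objects, and that $j\le T$. Then $1\le j\le T\le t\le n-1$. Let $A'$ be $A$ with every AR object replaced by its own copy of the algorithm above, so that $A'$ uses registers only.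

**Lemma 6.** Every infinite fair run of $A'$ with at most $T$ crashes induces a $t$-admissible run of $A$ in which the AR objects meet their specification. Consequently, in the run of $A'$ at least $n-t\ge1$ correct processes decide, at most $j$ values are decided, and all decided values are proposed values.

*Proof.*

**Step 1: bound the total number of blocked processes.** For an object $O$ write $c_O$ and $W_O$ for the quantities of Lemma 5. A process executes at most one AR operation at a time, so it crashes inside at most one object, and $\sum_O c_O\le T$. By Lemma 5 only objects with $c_O\ge k$ can block anyone. As $k\ge1$, there are finitely many of these, say $m$. If $m=0$, nobody is blocked. If $m\ge1$, the number of blocked processes is at most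
$$\sum_{O:\,c_O\ge k}\bigl(c_O-(k-1)\bigr)\le T-m(k-1)\le T-(k-1).$$
In both cases at most $\max(0,\;T+1-k)$ correct processes are blocked forever inside AR objects.

**Step 2: read the run as a run of $A$.** Erase the internal steps of the implementations, and keep the invocations and responses of AR operations and the other steps of $A$. Regard each blocked process as having crashed just after its pending AR invocation. The number of faulty processes in this run of $A$ is at most
$$T+\max(0,\;T+1-k)=\max(T,\;2T+1-k)\le t,$$
because $T\le t$ and $2T\le t+k-1$. This is the reason for the definition of $T$.

**Step 3: the objects behave.** By Lemma 4 the names returned by each object are distinct, and each is at most $g_k$ of the number of processes that have invoked it by then. This number is at most the total number of participants, and $g_k$ is nondecreasing. Every AR operation of a process that is non-faulty in the run of $A$ returns, since the blocked ones are counted as faulty. Non-faulty processes keep taking steps of $A$, at least until they decide. So we have a $t$-admissible run of $A$ with correct objects.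

**Step 4: use the guarantees of $A$.** The at least $n-t$ non-faulty processes decide, and they are correct in the run of $A'$. At most $j$ values are decided, and all of them are proposed. The decisions in the two runs are the same. $\square$

*The case $T=k$ read directly.* If at most $k$ processes crash, a correct process can be blocked only when all $k$ crashes are inside the same object, and then at most one correct process is blocked. So at most $k+1\le t$ processes are stopped. For $n=4$, $k=2$, $t=3$: two crashes and one blocked process leave one process that decides.

## Publishing decisions, and the contradiction

In $A'$ a blocked process never decides, so $A'$ itself does not solve the task $T$-resiliently. We repair this by publishing decisions.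

**Algorithm $B$** (registers only). Add registers $DEC[1..n]$, initially empty. Each process alternates single steps of $A'$, also while inside an AR operation, with reads of the entries of $DEC$ in cyclic order. When $A'$ makes process $i$ decide $v$, process $i$ writes $v$ to $DEC[i]$, decides $v$ and stops. When a process reads a nonempty entry of $DEC$, it decides the value found and stops.

We show that $B$ solves $(n,j)$-SA $T$-resiliently. Consider a fair run of $B$ with at most $T$ crashes.

**Step 1: every correct process decides.** If some entry of $DEC$ is ever written, every correct process either has already decided or eventually reads a nonempty entry and decides. Suppose no entry is ever written. Then no process stops early. With the reads of $DEC$ erased, the run is an infinite fair run of $A'$ with at most $T$ crashes. By Lemma 6, at least one correct process decides in $A'$; it then writes to $DEC$, a contradiction.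

**Step 2: agreement and validity.** Every value decided in $B$ is the $A'$-decision of some process in this run. We would like to apply Lemma 6 to the run, but processes that stopped after reading $DEC$ have abandoned $A'$ in the middle. As a run of $A'$ it may have far more than $T$ crashes. So we change the run after all decisions are made.

Take a finite prefix that contains all the decisions of $A'$ made in the run; there are at most $n$ of them. Erase the operations on $DEC$. Extend this finite run of $A'$ as follows: processes that crash in the run of $B$ take no further step, and all other processes, including those that stopped in $B$, continue $A'$ fairly from the states they are in. This is an infinite fair run of $A'$ with at most $T$ crashes. By Lemma 6 it decides at most $j$ values, all proposed. It contains all the $A'$-decisions of the original run, so $B$ also decides at most $j$ values, all proposed.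

**Step 3: conclusion.** $B$ solves $(n,j)$-SA $T$-resiliently from registers, with $1\le j\le T\le n-1$. This contradicts (KR). So $j\ge T+1$, which proves Theorem 2, and with it Theorem 1 by the computation in the first section. $\blacksquare$

*The version with $(p+k-1)$-renaming.* Suppose $A$ uses objects known only to solve adaptive $(p+k-1)$-renaming. Since $g_k(p)\le p+k-1$, the implemented objects meet that weaker specification too, so Step 3 of Lemma 6 still applies. Nothing else changes.

## Splitting $t+1$ processes into groups

How good are the bounds? Lemma 3 gives algorithms in the other direction.

**Proposition 7.** Let $1\le k,t\le n-1$ and
$$J=k\left\lfloor\tfrac{t+1}{k+1}\right\rfloor+\min\bigl(k,\;(t+1)\bmod(k+1)\bigr).$$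
Then $(n,J)$-SA is solvable $t$-resiliently from registers and adaptive $(p+k-1)$-renaming objects.

*Proof.* **Construction.** Partition processes $1,\dots,t+1$ into $\lfloor\frac{t+1}{k+1}\rfloor$ groups of size $k+1$ and one last, possibly empty, group of size $(t+1)\bmod(k+1)\le k$. Each group of size $k+1$ runs the protocol of Lemma 3 with its own object and array. Each member of the last group decides its own proposal. Every process of a group writes its decision to a shared array $DEC$. Processes outside the groups poll $DEC$ and adopt any value found.

**Termination.** The group protocols are wait-free, so every correct group member decides. There are $t+1$ group members and at most $t$ crashes, so at least one correct member decides and writes to $DEC$. Then every correct process outside the groups decides too.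

**Agreement and validity.** Each group of size $k+1$ contributes at most $k$ values by Lemma 3, the last group at most its size, and the others adopt. The total is at most $J$, and all values are proposals. $\square$

**Corollary 8.** Let $1\le k,t\le n-1$. Then $(n,k)$-SA is solvable $t$-resiliently from registers and $(n,g_k)$-AR objects if and only if $t\le k$.

*Proof.* If $t>k$, Theorem 1 excludes it. If $t=k$, Proposition 7 gives $J=k\cdot1+0=k$, and an $(n,g_k)$-AR object is in particular an adaptive $(p+k-1)$-renaming object. (That $k=t$ is possible is also among the known results listed with the question.) If $t<k$, use the algorithm that is resilient to $k$ crashes. $\square$

So, wait-free, $(n,g_k)$-AR objects solve $(n,k)$-SA exactly when $k=n-1$.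

**Corollary 9.** Let $1\le k,t\le n-1$, and let $j^*$ be the least $j$ such that $(n,j)$-SA is solvable $t$-resiliently from registers and $(n,g_k)$-AR objects. In the following cases the bounds of Theorem 2 and Proposition 7 coincide and give $j^*$:

| case | $T$ | $j^*$ |
|---|---|---|
| $t\le k-1$ | $t$ | $t+1$ |
| $t=k$ | $k-1$ | $k$ |
| $t=k+1$ | $k$ | $k+1$ |
| $k=1$, any $t$ | $\lfloor t/2\rfloor$ | $\lfloor t/2\rfloor+1$ |

*Proof.* In each case we check that $J=T+1$; then $T+1\le j^*\le J$ gives the value.

- If $t\le k-1$, then $(t+k-1)/2\ge t$, so $T=t$. Since $t+1\le k$, the quotient in $J$ is $0$ and the remainder is $t+1$, so $J=t+1$.
- If $t=k$, then $T=\min(k,\lfloor(2k-1)/2\rfloor)=k-1$. The quotient is $1$ and the remainder $0$, so $J=k$.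
- If $t=k+1$, then $T=\min(k+1,k)=k$. Since $k+2=1\cdot(k+1)+1$ and $1<k+1$, the quotient and the remainder are both $1$, so $J=k+1$.
- If $k=1$, then $T=\min(t,\lfloor t/2\rfloor)=\lfloor t/2\rfloor$, and $J=\lfloor(t+1)/2\rfloor+\bigl((t+1)\bmod2\bigr)=\lceil(t+1)/2\rceil=\lfloor t/2\rfloor+1$. $\square$

In the first case the AR objects do not help: with registers alone, processes $1,\dots,t+1$ can publish and decide their own proposals while the others adopt, which already gives $t+1$ values.

For $n=4$, $k=2$, $t=3$ the third line gives $j^*=3$: wait-free, four processes can reach three values and not two. For $k\ge2$ and $t\ge k+2$ the argument proves only $T+1\le j^*\le J$, and we claim tightness of neither bound. For instance $k=2$, $t=4$ (with $n\ge5$) gives $T=\min(4,\lfloor5/2\rfloor)=2$ and $J=2\cdot1+2=4$, so $3\le j^*\le4$.
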